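
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem*{conjecture}{Conjecture}

\title{Very well-covered graphs with non-unimodal\\ independence polynomials}


\begin{abstract}
Levit and Mandrescu conjectured that the independence polynomial of every very
well-covered graph is unimodal. We disprove this. The counterexamples are graphs
$H\circ K_1$, obtained by attaching one pendant vertex to each vertex of a graph $H$,
where $H$ is assembled from cliques by disjoint unions and joins. For such graphs the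
independence polynomial is essentially a sum of bell-shaped polynomials, and the
clique sizes can be chosen so that the bells have nearly equal weight but are
centered at linearly separated places. Besides an explicit connected counterexample
with independence number at most $58000$, we show that for every
$\beta\in[\frac12,\frac23]$ and all large $\alpha$, any prescribed order pattern occurs
among coefficients with indices close to $\beta\alpha$. The interval
$[\frac12,\frac23]$ is optimal.
\end{abstract}

\section{The question and the answer}

Let $G$ be a finite simple graph. An \emph{independent set} is a set of pairwise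
nonadjacent vertices, $s_k=s_k(G)$ is the number of independent sets of size $k$, and
$\alpha(G)$ is the largest $k$ with $s_k>0$. The \emph{independence polynomial} of $G$ is
\[
I(G;x)=\sum_{k=0}^{\alpha(G)}s_kx^k .
\]
It is \emph{unimodal} if $s_0\le\dots\le s_j\ge\dots\ge s_{\alpha(G)}$ for some $j$.
A graph is \emph{well-covered} if all its maximal independent sets have the same size.
It is \emph{very well-covered} if, in addition, it has no isolated vertices and
$|V(G)|=2\alpha(G)$.

For every value $\alpha(G)\ge4$ there are well-covered graphs whose independence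
polynomials are not unimodal (Michael and Traves \cite{MT03}; Levit and Mandrescu, 2006).
For very well-covered graphs Levit and Mandrescu proved unimodality when $\alpha(G)\le 9$.
They made the following conjecture; see also the survey \cite{CCG}.

\begin{conjecture}[Levit and Mandrescu \cite{LM06}]
The independence polynomial of every very well-covered graph is unimodal.
\end{conjecture}

We work with the graphs $H\circ K_1$, in which every vertex of a graph
$H$ receives one new pendant neighbor. If $H$ has $n$ vertices, then $H\circ K_1$ is
very well-covered with independence number $n$ (Lemma~\ref{lem:corona}). At one extreme, $H$ has no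
edges, $H\circ K_1$ consists of $n$ disjoint edges, and the polynomial is $(1+2x)^n$,
which peaks near $\frac23n$. At the other, $H=K_n$; an independent set then uses at most one
vertex of $H$, and the polynomial is
$(1+x)^n+nx(1+x)^{n-1}=(1+x)^{n-1}(1+(n+1)x)$, which peaks near $\frac12n$. Both
polynomials have positive coefficients and only real zeros, hence are unimodal by
Newton's inequalities.

There are good reasons to guess that unimodality holds in general. First, for every very
well-covered graph the coefficients increase up to about $\frac12\alpha$ and decrease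
from about $\frac23\alpha$ on (Theorem~\ref{thm:window}), so only the window between the two
extremes above is in doubt. Second, in
\[
I(H\circ K_1;x)=\sum_j s_j(H)\,x^j(1+x)^{n-j}
\]
each coefficient of $H$ is spread out by a binomial factor, and this smooths whatever
oscillation $I(H;x)$ had. But the smoothing reaches over distances of order $\sqrt n$,
while the window has length $n/6$. An oscillation on a linear scale can survive, and
the conjecture is false.

The \emph{join} of graphs is their disjoint union together with all edges between
vertices of different graphs.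

\begin{theorem}\label{thm:disproof}
Let $c=4000$, let $a$ be the largest integer with $(3/2)^a\le6^c$, and let $n=a+10c$.
Let $H$ be the join of the edgeless graph on $a$ vertices and the disjoint union of
$c$ copies of $K_{10}$. Then $n\le58000$, the graph $G=H\circ K_1$ is connected and very
well-covered with $\alpha(G)=n$, and $I(G;x)$ is not unimodal.
\end{theorem}

\begin{theorem}\label{thm:patterns}
Let $q\ge2$, let $\beta\in[\frac12,\frac23]$, let $0<\varepsilon<1$, and let $\sigma$ be a
permutation of $\{1,\dots,q\}$. There are $\eta>0$ and $n_0$ such that for every $n\ge n_0$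
there is a connected graph $H$ on $n$ vertices for which the very well-covered graph
$G=H\circ K_1$, with $\alpha(G)=n$, has indices $k_1<\dots<k_q$ satisfying
$|k_i-\beta n|\le\varepsilon n$ and
\[
\sigma(i)>\sigma(j)\quad\Longrightarrow\quad s_{k_i}\ge e^{\eta n/2}s_{k_j}>s_{k_j}.
\]
\end{theorem}

\begin{corollary}\label{cor:all}
There are connected counterexamples to the conjecture with $\alpha(G)=n$ for every
sufficiently large $n$, and the number of local maxima of the sequence $(s_k)$ can be
arbitrarily large.
\end{corollary}

\begin{proof}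
With $q=3$ and $\sigma=(2,1,3)$, Theorem~\ref{thm:patterns} gives
$s_{k_1}>s_{k_2}<s_{k_3}$. For the second claim take $q=2h+1$ and a $\sigma$ whose values at
even positions all exceed its values at odd positions. For each even $i$ the maximum of
$s_k$ over $k_{i-1}\le k\le k_{i+1}$ is at least $s_{k_i}$, so it exceeds both end values;
it is therefore attained strictly inside and is a local maximum. The $h$ open intervals
$(k_{i-1},k_{i+1})$ are disjoint, and consecutive ones are separated by an index with a
strictly smaller coefficient, so no plateau is counted twice.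
\end{proof}

The last theorem, whose inequalities are due to Levit and Mandrescu, shows that
$[\frac12,\frac23]$ is the right range in Theorem~\ref{thm:patterns}. We include a proof.

\begin{theorem}\label{thm:window}
Let $G$ be very well-covered and $\alpha=\alpha(G)$. Then $s_k\le s_{k+1}$ for
$k\le(\alpha-1)/2$, and $s_k\ge s_{k+1}$ for $k\ge(2\alpha-1)/3$. Hence
Theorem~\ref{thm:patterns} fails, for all sufficiently small $\varepsilon$, for every
$\beta\notin[\frac12,\frac23]$: for each $q\ge2$ there are permutations $\sigma$ for which
no very well-covered graph has indices as described there.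
\end{theorem}

Section~\ref{sec:bells} turns the graph problem into a question about sums of bell-shaped
polynomials. Section~\ref{sec:balanced} shows the idea on one pair of pieces that balance
exactly; Chebyshev's inequality then already yields a (huge) counterexample.
Sections \ref{sec:disproof}, \ref{sec:patterns} and \ref{sec:window} prove the three
theorems.

\section{From graphs to bells}\label{sec:bells}

\subsection{Coronas, joins, unions}

\begin{lemma}\label{lem:corona}
Let $H$ be a graph on $n\ge1$ vertices. Then $H\circ K_1$ is very well-covered with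
$\alpha(H\circ K_1)=n$, it is connected if $H$ is, and
\[
I(H\circ K_1;x)=\sum_js_j(H)\,x^j(1+x)^{n-j}=(1+x)^n\,I\!\left(H;\tfrac{x}{1+x}\right).
\]
\end{lemma}

\begin{proof}
Let $v_1,\dots,v_n$ be the vertices of $H$, and let $v_i'$ be the pendant vertex at $v_i$.
A maximal independent set contains exactly one
of $v_i,v_i'$ for each $i$: not both, since they are adjacent; and if it contained neither,
then $v_i'$, whose only neighbor is $v_i$, could be added. So all maximal independent
sets have size $n$. There are $2n$ vertices, and none is isolated. Connectedness is clear.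
An independent set of $H\circ K_1$ consists of an independent set $S$ of $H$ and an arbitrary
subset of the $n-|S|$ vertices $v_i'$ with $v_i\notin S$; this gives the formula.
\end{proof}

For a disjoint union of graphs, the independence polynomial is the product of those of the
parts. In a join of $F_1,\dots,F_q$ a nonempty independent set lies in exactly one $F_r$, so
\begin{equation}\label{eq:join}
I(\text{join of }F_1,\dots,F_q;\,y)=1+\sum_{r=1}^q\bigl(I(F_r;y)-1\bigr).
\end{equation}
Thus joins \emph{add} polynomials, up to a constant. Our pieces will be disjoint unions of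
copies of one clique: $c$ disjoint copies of $K_r$ have polynomial $(1+ry)^c$. If they are
a piece of a graph $H$ with $n$ vertices in all, then passing to the corona as in
Lemma~\ref{lem:corona} turns this into
\begin{equation}\label{eq:piece}
(1+x)^n\Bigl(1+\frac{rx}{1+x}\Bigr)^c=(1+x)^{n-c}\bigl(1+(r+1)x\bigr)^c .
\end{equation}
For example, the path on three vertices is the join of two isolated vertices and one $K_1$, and
its corona has polynomial
\[
(1+x)(1+2x)^2+(1+x)^2(1+2x)-(1+x)^3=1+6x+10x^2+5x^3 .
\]

\subsection{Weight and center}

Let $Q(x)=\prod_{i=1}^n(1+b_ix)$ with all $b_i>0$. Then $[x^k]Q/Q(1)=\Pr(S=k)$, where $S$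
is a sum of $n$ independent Bernoulli variables with parameters $b_i/(1+b_i)$; indeed each
factor $(1+b_ix)/(1+b_i)$ is the generating function of one such variable. We call $Q(1)$
the \emph{weight} of $Q$ and
\[
\mu(Q)=\sum_{i=1}^n\frac{b_i}{1+b_i},
\]
the mean of $S$, its \emph{center}. Weights multiply and centers add when polynomials are
multiplied. Since each Bernoulli variable has variance at most $\frac14$, the variance of
$S$ is at most $n/4$: the coefficients of $Q$ form a bell of width at most of order
$\sqrt n$ around the center.

\begin{lemma}\label{lem:conc}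
Let $Q$ be as above and $t>0$.
\begin{enumerate}
\item[(a)] If $|k-\mu(Q)|\ge t$, then $[x^k]Q\le Q(1)e^{-2t^2/n}$.
\item[(b)] Suppose $2e^{-2t^2/n}<1$, and let $N$ be the number of integers
$k\in\{0,\dots,n\}$ with $|k-\mu(Q)|<t$. Then $N\ge1$, and one of these $k$ satisfies
$[x^k]Q\ge Q(1)(1-2e^{-2t^2/n})/N$.
\end{enumerate}
\end{lemma}

\begin{proof}
Hoeffding's inequality \cite{Hoeffding}, for a sum $S$ of $n$ independent variables with
values in $[0,1]$ and mean $\mu$ of $S$, says that $\Pr(S-\mu\ge t)$ and $\Pr(S-\mu\le-t)$
are both at most $e^{-2t^2/n}$. This gives (a) at once, and it shows that the coefficients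
with $|k-\mu|<t$ have total at least $Q(1)(1-2e^{-2t^2/n})>0$. So there are such $k$, and
one of the $N$ coefficients is at least their average.
\end{proof}

\subsection{The exchange rate}\label{sec:rate}

Put $u_r=1+\frac r2$. The bell \eqref{eq:piece}, coming from $c$ copies of $K_r$, has
\begin{equation}\label{eq:wc}
\text{weight }\;2^n u_r^{\,c},\qquad
\text{center }\;\frac n2+c\Bigl(\frac{r+1}{r+2}-\frac12\Bigr)
=\frac n2+\frac c2\Bigl(1-\frac1{u_r}\Bigr).
\end{equation}
So, for fixed $n$, each clique multiplies the weight by $u_r$ and moves the center to the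
right by $\frac12(1-1/u_r)$. The displacement bought per unit of logarithmic weight is
\begin{equation}\label{eq:rate}
g_r=\frac{1-1/u_r}{2\ln u_r}=\frac12\int_0^1u_r^{-z}\,dz .
\end{equation}
The integral shows that $g_1>g_2>g_3>\cdots$ and that $0<g_r<\frac12$. \emph{The rate
depends on $r$}, and the whole construction rests on this: two pieces made of different
cliques, chosen with equal weight $2^ne^{\Theta(n)}$, have centers at distance
$\Theta(n)$, which is far more than the width $O(\sqrt n)$ of the bells. Their sum has two
peaks with a valley in between.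

\section{An exactly balanced pair}\label{sec:balanced}

Since $u_2=2$ and $u_6=4=u_2^2$, two copies of $K_2$ carry exactly the weight of one $K_6$.
But they move the center by $2\cdot\frac14=\frac12$, and $K_6$ moves it by only $\frac38$.

Let $w$ be a positive integer and let $H$ be the join of two graphs: the disjoint union of
$32w$ copies of $K_2$, and the disjoint union of $16w$ copies of $K_6$. It has
$n=64w+96w=160w$ vertices and is connected. By
Lemma~\ref{lem:corona}, \eqref{eq:join} and \eqref{eq:piece},
\[
I(H\circ K_1;x)=P_1+P_2-(1+x)^{n},\quad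
P_1=(1+x)^{128w}(1+3x)^{32w},\quad P_2=(1+x)^{144w}(1+7x)^{16w}.
\]
The weights are $P_1(1)=P_2(1)=2^{192w}=:A$, and the centers are
\[
\mu_1=64w+24w=88w,\qquad \mu_2=72w+14w=86w .
\]
Replacing factors $1+3x$ or $1+7x$ by $1+x$ does not raise any coefficient, so $P_1$ and
$P_2$ are coefficientwise at least $(1+x)^n$. Hence, for $i=1,2$ and all $k$,
\[
[x^k]P_i\le s_k\le[x^k]P_1+[x^k]P_2 .
\]

\emph{Valley.} The index $87w$ is at distance $w$ from both centers. The variances are at
most $n/4=40w$, so Chebyshev's inequality gives
\[
s_{87w}\le 2A\cdot\frac{40w}{w^2}=\frac{80A}{w}.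
\]

\emph{Peaks.} Again by Chebyshev, the coefficients of $P_i$ with index closer than
$2\sqrt{40w}$ to $\mu_i$ have total at least $\frac34A$. There are at most
$4\sqrt{40w}+1\le26\sqrt w$ of them (for $w\ge3$), so one of them, with index $k_i$, gives
\[
s_{k_i}\ge[x^{k_i}]P_i\ge\frac{3A}{4\cdot26\sqrt w}=\frac{3A}{104\sqrt w}.
\]

If $w\ge8\cdot10^6$, then $\sqrt w>2800>\frac{8320}3$, so $3/(104\sqrt w)>80/w$. Moreover
$2\sqrt{40w}<w$, so $k_2<87w<k_1$, and therefore
$s_{k_2}>s_{87w}<s_{k_1}$. The polynomial of $H\circ K_1$ is not unimodal, and the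
conjecture is false.

The polynomial decay in Chebyshev's inequality makes $n$ exceed $10^9$ here.
Theorem~\ref{thm:disproof} improves on this in two ways: exponential tails, and pieces whose
exchange rates are further apart.

\section{The explicit counterexample}\label{sec:disproof}

In place of $K_2$ and $K_6$, with rates $g_2\approx0.36$ and $g_6\approx0.27$, we use
$K_1$ and $K_{10}$, with $g_1\approx0.41$ and $g_{10}\approx0.23$. The weights
$u_1=\frac32$ and $u_{10}=6$ do not balance exactly, but a bounded ratio is harmless.

\begin{proof}[Proof of Theorem~\ref{thm:disproof}]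
The graph $H$ is a join, hence connected. By Lemma~\ref{lem:corona}, $G$ is connected and very
well-covered with $\alpha(G)=n$. By \eqref{eq:join} and \eqref{eq:piece},
\[
I(G;x)=P_1+P_2-(1+x)^n,\quad P_1=(1+x)^{n-a}(1+2x)^a,\quad P_2=(1+x)^{n-c}(1+11x)^c .
\]
As in Section~\ref{sec:balanced}, $P_1$ and $P_2$ are coefficientwise at least $(1+x)^n$, so
\begin{equation}\label{eq:sandwich1}
[x^k]P_i\le s_k\le[x^k]P_1+[x^k]P_2\qquad(i=1,2,\ \text{all }k).
\end{equation}
By \eqref{eq:wc}, the weights are $P_i(1)=2^nW_i$ with $W_1=(3/2)^a$, $W_2=6^c$, and the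
centers are
\[
\mu_1=\frac n2+\frac a6,\qquad\mu_2=\frac n2+\frac{5c}{12}.
\]
The choice of $a$ gives $W_1\le W_2<\frac32W_1$.

\emph{Size of $a$.} Since $(3/2)^9=19683/512>36$, we have $(3/2)^{4.5}>6$, so
$a\le4.5c$ and $n\le14.5c=58000$. In the other direction,
$3^{17}=129140163<134217728=2^{27}$, which says $(3/2)^{22}<6^5$. Hence
$(3/2)^{4.4c}<6^c<(3/2)^{a+1}$ and $a>4.4c-1$.

\emph{Separation.} Consequently
\[
D:=\mu_1-\mu_2=\frac a6-\frac{5c}{12}>\frac{8.8c-5c}{12}-\frac16=\frac{3.8c}{12}-\frac16>0.31c .
\]
Let $k_0$ be an integer within $\frac12$ of $(\mu_1+\mu_2)/2$, and let $t=0.15c=600$. Then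
$\mu_1-k_0$ and $k_0-\mu_2$ are at least
$\frac D2-\frac12>0.155c-0.5=619.5>t$.

\emph{Valley.} We have $2t^2/n\ge720000/58000>12.4$, and $e^{12.4}>240000$. By
\eqref{eq:sandwich1} and Lemma~\ref{lem:conc}(a),
\[
s_{k_0}\le2^n(W_1+W_2)e^{-2t^2/n}<\frac{2.5\cdot2^nW_1}{240000}=\frac{2^nW_1}{96000}.
\]

\emph{Peaks.} The open interval $(\mu_i-t,\mu_i+t)$ has length $1200$ and contains at most
$1201$ integers. By Lemma~\ref{lem:conc}(b) one of them, $k_i$, satisfies
\[
s_{k_i}\ge[x^{k_i}]P_i\ge\frac{2^nW_i(1-2/240000)}{1201}\ge\frac{2^nW_1}{1300}>s_{k_0}.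
\]
Since $k_2<\mu_2+t<k_0<\mu_1-t<k_1$, we have found $k_2<k_0<k_1$ with
$s_{k_2}>s_{k_0}<s_{k_1}$. So $I(G;x)$ is not unimodal.
\end{proof}

\section{Prescribed patterns}\label{sec:patterns}

For Theorem~\ref{thm:patterns} we join $q$ pieces $F_1,\dots,F_q$, where $F_r$ consists of
disjoint copies of $K_r$. Four demands have to be met at once.

\begin{itemize}
\item \emph{Order.} The peak heights should be ordered by $\sigma$. We let $F_r$ contribute
a factor of about $e^{x_rn}$ to the weight of its bell, where the numbers $x_r$ are ordered
as required, with gaps at least $\eta$.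
\item \emph{No swamping.} A heavier bell must not drown a lighter one at the center of the
latter. If centers are $\Delta n$ apart, tails cost a factor $e^{-\text{const}\cdot\Delta^2n}$,
while the weights differ by at most a factor of about $e^{\eta qn}$. So we take $\eta$ small
compared with $\Delta^2$: the $x_r$ are nearly equal. Nearly equal $x_r$ also keep the
centers in the order of the rates, $g_1>\dots>g_q$.
\item \emph{Location.} All peaks should lie near $\beta n$. Taking the common size
$\lambda$ of the $x_r$ small places all bells near $\frac12n$. Now let $\ell$ of the $n$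
vertices be isolated vertices added to the join of the pieces by a \emph{disjoint union}. In
every bell this replaces a factor $(1+x)^\ell$ by $(1+2x)^\ell$, so it moves every center by
$\frac23\ell-\frac12\ell=\frac16\ell$. As $\ell$ runs from $0$ to nearly $n$, this covers
the interval from $\frac12n$ to $\frac23n$ up to a small error.
\item \emph{Connectedness, and every $n$.} A \emph{join} with $K_p$, $p\ge1$, makes the
graph connected and brings the number of vertices to exactly $n$. By \eqref{eq:join} it adds
only $py$ to the polynomial of $H$, hence at most $n2^n$ to any coefficient of that of the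
corona, which is negligible against weights of at least $2^ne^{\lambda n}/u_q$.
\end{itemize}

\begin{proof}[Proof of Theorem~\ref{thm:patterns}]
\emph{Parameters.} Let $u_r=1+\frac r2$ and let $g_r$ be as in \eqref{eq:rate}. Put
\[
\gamma=\min_{r<q}(g_r-g_{r+1})\in(0,\tfrac12),
\]
and choose $\lambda\in(0,1]$, depending on $q$ and $\varepsilon$, with
\[
2\lambda\sum_{r=1}^q\frac r{\ln u_r}\le\frac\varepsilon3 .
\]
As $\ln u_1<1$, the sum exceeds $1$, so $\lambda\le\varepsilon$. Put
\[
\Delta=\frac{\lambda\gamma}2,\qquad\tau=\frac\Delta4,\qquad
\eta=\min\Bigl\{\frac{\lambda\gamma}{2q},\frac{\Delta^2}{2q},\frac\lambda q\Bigr\},\qquad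
\rho(r)=\sigma(q+1-r),\qquad x_r=\lambda+\eta\rho(r).
\]
Then $\lambda\le x_r\le2\lambda$ and $\tau=\lambda\gamma/8\le\varepsilon/16$. The reversal in
$\rho$ is there because the centers will decrease in $r$.

Given $n$, let
\[
c_r=\Bigl\lfloor\frac{x_rn}{\ln u_r}\Bigr\rfloor,\quad m=\sum_rrc_r\le\frac{\varepsilon n}3,\quad
\theta=6\beta-3\in[0,1],\quad
\ell=\min\{\lfloor\theta(n-m)\rfloor,\,n-m-1\},\quad p=n-m-\ell .
\]
We assume throughout that $n$ is large; the conditions needed are the ones marked
``for large $n$'' below, together with $n\ge2$ and $\lambda n\ge\ln u_q$. They depend only on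
$q,\varepsilon,\lambda,\gamma,\eta$. Since $m\le n/3$, we get $\ell\ge0$ and
$p\ge1$, and all $c_r\ge1$. Moreover
\begin{equation}\label{eq:ell}
|\ell-\theta(n-m)|\le1 .
\end{equation}
This is clear if $\ell=\lfloor\theta(n-m)\rfloor$; otherwise
$\lfloor\theta(n-m)\rfloor>n-m-1$, which forces $\theta=1$, and the difference is $1$.

\emph{Construction.} Let $F_r$ be the disjoint union of $c_r$ copies of $K_r$, let $J$ be
the join of $F_1,\dots,F_q$, and let $H$ be the join of $K_p$ with the disjoint union of $J$
and $\ell$ isolated vertices. Then $H$ has $m+\ell+p=n$ vertices, and it is connected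
because a vertex of $K_p$ is adjacent to all others. By \eqref{eq:join} and multiplicativity,
\[
I(H;y)=(1+y)^\ell\Bigl(1+\sum_{r=1}^q\bigl((1+ry)^{c_r}-1\bigr)\Bigr)+py .
\]
Put $y=x/(1+x)$ and multiply by $(1+x)^n=(1+x)^{p+\ell+m}$. With
\[
B=(1+x)^p(1+2x)^\ell,\qquad P_r=(1+x)^{m-c_r}\bigl(1+(r+1)x\bigr)^{c_r},
\]
Lemma~\ref{lem:corona} gives
\[
I(H\circ K_1;x)=B\Bigl[(1+x)^m+\sum_{r=1}^q\bigl(P_r-(1+x)^m\bigr)\Bigr]+p\,x(1+x)^{n-1}.
\]
Let $Q_r=BP_r$. Each $P_r$ is coefficientwise at least $(1+x)^m$, and $B$ has nonnegative
coefficients. So the bracket lies coefficientwise between any single $P_r$ and $\sum_{r'}P_{r'}$, and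
for all $k$ and $r$
\begin{equation}\label{eq:sandwich}
[x^k]Q_r\le s_k\le\sum_{r'=1}^q[x^k]Q_{r'}+n2^n .
\end{equation}

\emph{Weights and centers.} Each $Q_r$ is a product of $p+\ell+m=n$ factors $1+bx$ with
$b>0$. Its weight is $Q_r(1)=2^{m+p}3^\ell W_r$ with $W_r=u_r^{c_r}$, and its center is
\[
M_r=M_0+d_r,\qquad M_0=\frac{m+p}2+\frac{2\ell}3=\frac n2+\frac\ell6,\qquad
d_r=\frac{c_r}2\Bigl(1-\frac1{u_r}\Bigr)=g_rc_r\ln u_r .
\]
From $x_rn-\ln u_r<c_r\ln u_r\le x_rn$, together with $u_r\le u_q$ and
$g_r\ln u_r=\frac12(1-1/u_r)<\frac12$, we get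
\begin{equation}\label{eq:wd}
\frac{e^{x_rn}}{u_q}\le W_r\le e^{x_rn},\qquad x_rg_rn-\tfrac12\le d_r\le x_rg_rn .
\end{equation}

\emph{Separation.} For $r<q$, using $g_{r+1}<\frac12$ and $\eta q\le\lambda\gamma/2$,
\[
x_rg_r-x_{r+1}g_{r+1}=\lambda(g_r-g_{r+1})+\eta\bigl(\rho(r)g_r-\rho(r+1)g_{r+1}\bigr)
\ge\lambda\gamma-\frac{\eta q}2\ge\frac34\lambda\gamma=\frac32\Delta .
\]
Hence, by \eqref{eq:wd}, $M_r-M_{r+1}\ge\frac32\Delta n-\frac12\ge\Delta n$ for large $n$
(namely $n\ge1/\Delta$). So $M_1>\dots>M_q$, and $|M_r-M_{r'}|\ge\Delta n$ for $r\ne r'$.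

\emph{Choice of indices.} For large $n$, $2e^{-2\tau^2n}\le\frac12$. Apply
Lemma~\ref{lem:conc}(b) with $t=\tau n$ and $N\le n+1$: for each $r$ there is an index
$\kappa_r$ with $|\kappa_r-M_r|<\tau n$ and
\begin{equation}\label{eq:lower}
s_{\kappa_r}\ge[x^{\kappa_r}]Q_r\ge\frac{Q_r(1)}{2(n+1)}>0 .
\end{equation}
Since $2\tau<\Delta$, we have $\kappa_1>\dots>\kappa_q$.

\emph{Upper bound at $\kappa_r$.} Here we check that no other bell matters at $\kappa_r$. For
$r'\ne r$ we have $|\kappa_r-M_{r'}|\ge(\Delta-\tau)n=\frac34\Delta n$. By
Lemma~\ref{lem:conc}(a), then \eqref{eq:wd} with $x_{r'}-x_r\le\eta q$, and finally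
$\eta q\le\Delta^2/2$,
\[
[x^{\kappa_r}]Q_{r'}\le Q_{r'}(1)e^{-9\Delta^2n/8}\le Q_r(1)\,u_q\,e^{\eta qn-9\Delta^2n/8}
\le Q_r(1)\,u_q\,e^{-\Delta^2n/2}.
\]
Also $Q_r(1)\ge2^nW_r\ge2^ne^{\lambda n}/u_q$, so $n2^n\le Q_r(1)\,n\,u_q\,e^{-\lambda n}$. By
\eqref{eq:sandwich},
\begin{equation}\label{eq:upper}
s_{\kappa_r}\le Q_r(1)\bigl(1+(q-1)u_qe^{-\Delta^2n/2}+nu_qe^{-\lambda n}\bigr)\le2Q_r(1)
\end{equation}
for large $n$.

\emph{Ordering.} If $\rho(r)>\rho(r')$, then $x_r-x_{r'}\ge\eta$. By \eqref{eq:lower} for $r$,
\eqref{eq:upper} for $r'$, and \eqref{eq:wd},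
\[
\frac{s_{\kappa_r}}{s_{\kappa_{r'}}}\ge\frac{W_r}{4(n+1)W_{r'}}\ge\frac{e^{\eta n}}{4(n+1)u_q}
\ge e^{\eta n/2}>1
\]
for large $n$. Set $k_i=\kappa_{q+1-i}$. Then $k_1<\dots<k_q$ and $\rho(q+1-i)=\sigma(i)$,
so this is the asserted ordering.

\emph{Location.} Since $\beta n=\frac n2+\frac{\theta n}6$, \eqref{eq:ell} gives
\[
|M_0-\beta n|=\tfrac16|\ell-\theta n|\le\tfrac16\bigl(|\ell-\theta(n-m)|+\theta m\bigr)
\le\tfrac{1+m}6 .
\]
Also $0\le d_r\le c_r/2\le m/2$. Hence
\[
|\kappa_r-\beta n|\le\tfrac{1+m}6+\tfrac m2+\tau n\le m+\tau n+1
\le\tfrac{\varepsilon n}3+\tfrac{\varepsilon n}{16}+1\le\varepsilon n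
\]
for large $n$.
\end{proof}

\section{The window between one half and two thirds}\label{sec:window}

Both halves of Theorem~\ref{thm:window} count pairs $(S,S')$ of independent sets with
$S\subset S'$, $|S|=k$ and $|S'|=k+1$. Every such $S'$ lies in exactly $k+1$ pairs. The
question is in how many ways a given $S$ can be extended by one vertex. Well-coveredness
gives a lower bound. For an upper bound we need a perfect matching, which is obvious in
$H\circ K_1$ and exists in general by the following lemma. Recall Hall's theorem: in a
bipartite graph with sides $X,Y$ there is a matching covering $X$ if and only if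
$|N(A)|\ge|A|$ for all $A\subseteq X$, where $N(A)$ is the set of vertices adjacent to at
least one vertex of $A$.

\begin{lemma}\label{lem:matching}
Let $G$ be well-covered without isolated vertices. Then $|N(A)|\ge|A|$ for every
independent set $A$. If moreover $|V(G)|=2\alpha(G)$, then $G$ has a perfect matching.
\end{lemma}

\begin{proof}
We use induction on $|A|$; the case $A=\emptyset$ is trivial. Let $A\ne\emptyset$. As there
are no isolated vertices, there is some $b\in N(A)$. Let $T$ be a maximal independent set
containing $b$, and let $C=T\cap N(A)\ni b$. Split $A$ into $A_1=A\cap N(C)$, which contains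
a neighbor of $b$ and so is nonempty, and $A_2=A\setminus A_1$. We bound $|A_1|$ by
well-coveredness and $|A_2|$ by induction.

Vertices of $T\setminus C$ have no neighbor in $A$, so $(T\setminus C)\cup A$ is independent.
Since $A\cap N(A)=\emptyset$, the set $A\cap T$ lies in $T\setminus C$, and so this union has
size $|T|-|C|+|A\setminus T|$. By well-coveredness $|T|=\alpha(G)$, so
$|A\setminus T|\le|C|$. Vertices of $A_1$ have a neighbor in $C\subseteq T$, so they are not in
$T$. Therefore $|A_1|\le|A\setminus T|\le|C|$.

No vertex of $A_2$ has a neighbor in $C$, so $N(A_2)\subseteq N(A)\setminus C$. By induction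
$|A_2|\le|N(A_2)|\le|N(A)|-|C|$. Adding the two bounds gives $|A|\le|N(A)|$.

For the second claim let $S$ be a maximum independent set. For $A\subseteq S$ we have
$N(A)\subseteq V(G)\setminus S$, so by Hall's theorem $S$ can be matched into
$V(G)\setminus S$. Both sets have $\alpha(G)$ elements, so the matching is perfect.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:window}]
We put $s_k=0$ for $k<0$ and for $k>\alpha$. Both inequalities are trivial for such $k$, so
let $0\le k\le\alpha$.

\emph{Increasing part.} An independent set of size $k$ lies in a maximal one, which has size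
$\alpha$. So it can be extended by one vertex in at least $\alpha-k$ ways, and counting
pairs gives $(\alpha-k)s_k\le(k+1)s_{k+1}$. If $k\le(\alpha-1)/2$, then
$0<k+1\le\alpha-k$, and $s_k\le s_{k+1}$ follows.

\emph{Decreasing part.} By Lemma~\ref{lem:matching}, $G$ has a perfect matching, with
$\alpha$ edges. An independent set of size $k$ meets each matching edge in at most one
vertex, so it meets exactly $k$ of them. A vertex that extends it cannot lie on one of these,
so it lies on one of the other $\alpha-k$ edges; there are at most $2(\alpha-k)$ such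
vertices. Counting pairs gives $(k+1)s_{k+1}\le2(\alpha-k)s_k$. If
$k\ge(2\alpha-1)/3$, then $2(\alpha-k)\le k+1$, and $s_{k+1}\le s_k$ follows.

\emph{Optimality.} Let $G$ be any very well-covered graph with $\alpha(G)=n$. First let
$\beta<\frac12$ and $0<\varepsilon<\frac12-\beta$. Integers $k$ with
$|k-\beta n|\le\varepsilon n$ are less than $\frac n2$, hence at most $(n-1)/2$, and there
the sequence $(s_k)$ is nondecreasing by the first part. But if $\sigma$ is
not the identity, then $\sigma(i)>\sigma(j)$ for some $i<j$, and the conclusion of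
Theorem~\ref{thm:patterns} would require $s_{k_i}>s_{k_j}$ with $k_i<k_j$, a contradiction.
Likewise, if $\beta>\frac23$ and $0<\varepsilon<\beta-\frac23$, the indices exceed
$\frac23n$, where the sequence is nonincreasing by the second part. Every $\sigma$ with
$\sigma(i)<\sigma(j)$ for some $i<j$ is then impossible.
\end{proof}

The increasing part uses only that $G$ is well-covered. The decreasing part needs
$|V(G)|=2\alpha(G)$: five disjoint triangles form a well-covered graph without isolated
vertices, with polynomial $(1+3x)^5$ and $\alpha=5$, and for $k=3=(2\alpha-1)/3$ we find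
$s_3=270<405=s_4$. The absence of isolated vertices is needed for the matching: the disjoint
union of $K_1$ and $K_3$ is well-covered with $|V|=4=2\alpha$ but has no perfect matching.

\begin{thebibliography}{9}

\bibitem{CCG}
\emph{On Clique Corona Graphs -- A Short Survey},
\texttt{http://www.mate.unlp.edu.ar/\~{}liliana/lawclique\_2016/09.pdf}.

\bibitem{Hoeffding}
Hoeffding, J. Amer. Statist. Assoc. \textbf{58} (1963).

\bibitem{LM06}
Levit and Mandrescu, European J. Comb. (2006).

\bibitem{MT03}
Michael and Traves (2003).

\end{thebibliography}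

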